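# The Prague dimension of a random graph: colouring clique coverings and the entropy of a coin

## 1. The asymptotic value of $cc'(G_{n,p})$

**Theorem 1.** Let $p\in(0,1)$ be constant and put
$$H(p)=p\ln\frac1p+(1-p)\ln\frac1{1-p}.$$
Then, with high probability,
$$cc'(G_{n,p})=(1+o(1))\,\frac{n\,H(p)}{2\ln n}.$$
Equivalently, $cc'(G_{n,p})=(1+o(1))\Bigl(1+\frac{(1-p)\ln(1/(1-p))}{p\ln(1/p)}\Bigr)\frac{np}{2\log_{1/p}n}$ with high probability. Since $H(p)=H(1-p)$, also $\dim_p(G_{n,p})=(1+o(1))\frac{nH(p)}{2\ln n}$ with high probability.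

**Theorem 2.** Write $N_2=\binom n2$. Fix $A\ge1$ and $\varepsilon_0\in(0,1)$. There are $n_0$ and $c>0$ such that for all $n\ge n_0$ and all $p$ with $(\ln n)^{-A}\le p\le 1-(\ln n)^{-1/5}$,
$$\Pr\Bigl(\bigl|cc'(G_{n,p})-\tfrac{nH(p)}{2\ln n}\bigr|>\varepsilon_0\tfrac{nH(p)}{2\ln n}\Bigr)\le e^{-n^{c}} .$$
Consequently $\mathbb E\,cc'(G_{n,p})\sim nH(p)/(2\ln n)$, and the same asymptotics hold with high probability for the uniform random graph $G_{n,M}$ with $p:=M/N_2$ in this range. Moreover, for constant $p$ and any $w=w(n)\to\infty$, with high probability $cc'(G_{n,p})\ge (N_2H(p)-w n)/\ln B_n$, where $B_n$ is the $n$-th Bell number; hence with high probability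
$$cc'(G_{n,p})\ge\frac{nH(p)}{2\ln n}\Bigl(1+(1-o(1))\frac{\ln\ln n}{\ln n}\Bigr).$$

Let us unpack the words.

**Definition (clique coverings and $cc'$).** A clique edge-covering of a graph $G$ is a family $\mathcal C$ of cliques (complete subgraphs) of $G$ such that every edge of $G$ lies in at least one clique of $\mathcal C$. A proper $k$-colouring of $\mathcal C$ gives each clique one of $k$ colours so that two cliques of the same colour are always vertex-disjoint. The least such $k$ is the chromatic index $\chi'(\mathcal C)$, and $cc'(G)=\min_{\mathcal C}\chi'(\mathcal C)$ over all clique edge-coverings of $G$.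

Following Nešetřil, Pultr and Rödl, the Prague dimension of the complement $\bar G$ is defined by $\dim_p(\bar G):=cc'(G)$. The complement of $G_{n,p}$ is distributed as $G_{n,1-p}$, so $\dim_p(G_{n,p})$ has the law of $cc'(G_{n,1-p})$, which explains the last sentence of Theorem 1.

$G_{n,p}$ is the random graph on $[n]$ in which each of the $N_2$ pairs is an edge independently with probability $p$; $G_{n,M}$ is a uniformly random graph on $[n]$ with $M$ edges. "With high probability" (whp) means with probability tending to $1$ as $n\to\infty$. The Bell number $B_n$ counts the partitions of an $n$-set. Throughout, $\ln$ is the natural logarithm, $b:=1-p$, $\binom S2$ is the set of pairs of a set $S$, $(x)_j=x(x-1)\cdots(x-j+1)$, and graphs are identified with their edge sets.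

The two formulas in Theorem 1 agree because $\log_{1/p}n=\ln n/\ln(1/p)$, so $\frac{np}{2\log_{1/p}n}=\frac{n}{2\ln n}\,p\ln\frac1p$, and multiplying by the bracket replaces $p\ln\frac1p$ by $H(p)$. This form compares the answer with the simple bound $cc'(G)\ge\Delta(G)/(\omega(G)-1)$, where $\Delta$ is the maximum degree and $\omega(G)$ the clique number: at a vertex of maximum degree, each colour accounts for at most $\omega(G)-1$ edges. It gives $cc'(G_{n,p})\ge(1-o(1))\frac{np}{2\log_{1/p}n}$ whp. The setting of the problem, "Prague Dimension of Random Graphs" (https://mathweb.ucsd.edu/~lwarnke/PragueDimensionTalk.pdf), records as known that $cc'(G_{n,p})=\Theta(n/\log n)$ whp for constant $p$, confirming a conjecture of Füredi and Kantor, and that the simple bound can be improved by a factor $1+\delta(p)>1$, where for $p=\frac12$ one may take the factor $2$. None of this is used below. For $p=\frac12$ the bracket in Theorem 1 equals $2$, and the theorem reads $cc'\sim\frac{n}{2\log_2n}$.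

Theorem 1 follows from Theorem 2. Let $p$ be constant and $A=1$; for large $n$ the range condition holds. For each $j\ge2$ take $\varepsilon_0=1/j$; there is $n_j$ such that for $n\ge n_j$ the relative deviation exceeds $1/j$ with probability at most $1/j$, and we may take $n_j$ strictly increasing. Using $\varepsilon_0=1/j$ for $n_j\le n<n_{j+1}$ gives an error $o(1)$ with probability $1-o(1)$. So we prove Theorem 2.

## 2. Small graphs, and a graph where covering an edge twice helps

A graph with at least one edge has $cc'(G)=1$ exactly when it is a vertex-disjoint union of cliques. For $n=3$ there are $8$ graphs on $\{1,2,3\}$; those with $cc'\le1$ are the empty graph, the three single edges and the triangle, which is $5=B_3$ graphs. The other three are paths with two edges, and they have $cc'=2$. So for $n=3$ the graphs with $cc'\le1$ correspond to the partitions of $[3]$: the blocks are the cliques. This correspondence is the whole lower bound.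

In a triangle-free graph the only useful cliques are single edges, and $cc'(G)$ is the usual chromatic index; thus $cc'(C_5)=3$, and a star with $n$ leaves has $cc'=n$.

Now take the diamond, with edges $ab,ac,bc,bd,cd$. The triangles $abc$ and $bcd$ cover it, they share vertices, and so $cc'\le2$; it is not a disjoint union of cliques, so $cc'=2$. This covering uses the edge $bc$ twice. Suppose we insist that the cliques be edge-disjoint. If a triangle is used, say $abc$, then $bd$ and $cd$ must be single cliques, and $abc,bd,cd$ meet pairwise, so we need $3$ colours; the triangle $bcd$ is symmetric. If no triangle is used, the three edges at $b$ need $3$ colours. So forbidding repeated coverage costs one colour. The same effect decides the constant in Theorem 1.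

## 3. Counting partitions: the lower bound

**Step 1 (few graphs have small $cc'$).** The purpose is to bound the number of graphs with $cc'\le k$. If $cc'(G)\le k$, then $E(G)=\bigcup_{i\le k}E_i$, where $E_i$ is the union of the cliques of colour $i$. These cliques are vertex-disjoint, so together with singletons they form a partition of $[n]$, and the partition determines $E_i$. Hence at most $B_n^k\le n^{nk}$ graphs on $[n]$ have $cc'\le k$.

**Step 2 (each typical graph has small probability).** The purpose is to compare this count with the probability of a single graph. A graph with $M$ edges has probability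
$$p^Mb^{N_2-M}=\exp\bigl(-N_2H(p)+(M-pN_2)\ln(p/b)\bigr).$$
By Hoeffding's inequality, $|e(G)-pN_2|\le n^{3/2}$ fails with probability at most $2e^{-2n^3/N_2}\le2e^{-4n}$. In the range of Theorem 2 both $p$ and $b$ are at least $(\ln n)^{-A}$, so $|\ln(p/b)|\le\ln n$ for large $n$. Therefore
$$\Pr(cc'(G_{n,p})\le k)\le2e^{-4n}+\exp\bigl(nk\ln n-N_2H(p)+n^{3/2}\ln n\bigr).\tag{1}$$

**Step 3 (choice of $k$).** This step completes the lower half of the concentration statement. Since $H$ is concave with $H(0)=H(1)=0$ and $H(\frac12)=\ln2$, we have $H(p)\ge(2\ln2)\min(p,b)\ge\min(p,b)\ge(\ln n)^{-A}$. Let $k=\lfloor(1-\varepsilon_0)\frac{nH(p)}{2\ln n}\rfloor$. Then $nk\ln n\le(1-\varepsilon_0)\frac{n^2H}2$ and $N_2H=\frac{n^2H}2-\frac{nH}2$, so the exponent in (1) is at most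
$$-\tfrac{\varepsilon_0}2n^2H+\tfrac12nH+n^{3/2}\ln n\le-n$$
for large $n$. So $cc'\le(1-\varepsilon_0)\frac{nH}{2\ln n}$ has probability at most $3e^{-n}$.

**Step 4 (the Bell-number bound, constant $p$).** Here we keep $B_n$ instead of $n^n$. A smaller $w$ gives a stronger statement, so we may assume $w\le\ln n$. By Chebyshev (the variance of $e(G)$ is $N_2pb\le n^2/8$), whp $|e(G)-pN_2|\le\sqrt w\,n$. As $\ln(p/b)$ is constant,
$$\Pr(cc'\le k)\le o(1)+\exp\bigl(k\ln B_n-N_2H+O(\sqrt w\,n)\bigr),$$
which is $o(1)$ if $k\ln B_n\le N_2H-wn$, since $w-O(\sqrt w)\to\infty$. With $k=\lfloor(N_2H-wn)/\ln B_n\rfloor$ we get $cc'\ge k+1\ge(N_2H-wn)/\ln B_n$ whp.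

For the explicit form, $\sum_nB_nx^n/n!=e^{e^x-1}$ gives $B_n\le n!\,e^{e^x}x^{-n}$ for $x>0$. Take $x=\ln n-\ln\ln n$, so $e^x=n/\ln n$, and use $n!\le e\sqrt n(n/e)^n$:
$$\ln B_n\le n\ln n-n+\frac n{\ln n}-n\ln(\ln n-\ln\ln n)+O(\ln n)=n\ln n-n\ln\ln n-n+o(n),$$
because $\ln(\ln n-\ln\ln n)=\ln\ln n+o(1)$. So $\ln B_n\le n(\ln n-\ln\ln n)$ for large $n$. With $w\le\ln n$,
$$\frac{N_2H-wn}{\ln B_n}\ge\frac{nH}{2\ln n}\bigl(1-O(\tfrac{\ln n}n)\bigr)\Bigl(1-\frac{\ln\ln n}{\ln n}\Bigr)^{-1}\ge\frac{nH}{2\ln n}\Bigl(1+(1-o(1))\frac{\ln\ln n}{\ln n}\Bigr).$$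

**Step 5 (lower bound for $G_{n,M}$).** With $p=M/N_2$ we have $\binom{N_2}M\ge e^{N_2H(p)}/(N_2+1)$. Hence $\Pr(cc'(G_{n,M})\le k)\le n^{nk}(N_2+1)e^{-N_2H(p)}$, which is $o(1)$ for the $k$ of Step 3, by the same computation.

## 4. Three ways to spend colours: maximum cliques, edge-disjoint cliques, overlapping cliques

How could one reach $\frac{nH}{2\ln n}$ colours? This section is a heuristic computation; it fixes the parameters of the proof.

The most optimistic plan makes every colour class consist of about $n/s$ cliques of near-maximum size $s\approx2\ln n/\ln(1/p)$. If almost all edges could be covered once, we would need $\frac{np\ln(1/p)}{2\ln n}$ colours. Section 3 forbids this, because $H(p)>p\ln\frac1p$. The plan breaks because the uncovered graph becomes sparser as we go: cliques of that size made of uncovered edges run out long before the edges do.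

So a sensible second plan is adaptive: always take cliques in the graph of uncovered edges, and let their size shrink with its density $q$. Suppose that this graph always behaves like a random graph of density $q$; then its cliques have size about $2\ln n/\ln(1/q)$. A colour class of $n/s$ cliques covers about $ns/2$ edges, so decreasing the density by $dq$ costs $\frac{n^2}2dq\big/\frac{ns}2=\frac{n\,dq}{s}$ colours. The total is
$$\frac{n}{2\ln n}\int_0^p\ln\frac1q\,dq=\frac n{2\ln n}\Bigl(p\ln\frac1p+p\Bigr).$$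
Now $b\ln\frac1b<b(\frac1b-1)=p$, so this is strictly more than $\frac{nH(p)}{2\ln n}$. For $p=\frac12$ the two constants are $0.8466$ and $0.6931$. So even granting the assumption, the edge-disjoint plan stops short of the lower bound. As in the diamond, the waste is the refusal to reuse covered edges.

The third plan reuses them. Let $C$ be the set of covered pairs (all of them edges), and let $y$ be the fraction of pairs not in $C$. The non-edges are a fraction $b$ of all pairs and lie outside $C$, so the density of edges among the pairs outside $C$ is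
$$q(y)=\frac{y-b}y .$$
If $S$ is an $s$-set in which about the fraction $y$ of the pairs lies outside $C$, only these $y\binom s2$ pairs have to be checked. The expected number of such $s$-sets that are cliques is about
$$\binom ns q(y)^{ys^2/2}=\exp\Bigl(s\ln n-\tfrac{s^2}2\,y\ln\tfrac1{q(y)}-O(s\ln s)\Bigr),$$
which is large as long as $s$ is a little below $\frac{2\ln n}{g(y)}$ with $g(y)=y\ln\frac1{q(y)}$. For $p=\frac12$ we have $g(1)=\ln2=0.693$, while at $y=\frac34$ we have $q=\frac13$ and $g=\frac34\ln3=0.824$, so the cliques shrink, but more slowly than in the second plan.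

If the blocks fall like random $s$-sets, each one multiplies $y$ by about $1-s^2/n^2$. Write $y=e^{-\tau}$. One colour has $n/s$ blocks and increases $\tau$ by $s/n$. The number of colours is therefore
$$\int\frac ns\,d\tau=\frac n{2\ln n}\int g(e^{-\tau})\,d\tau=\frac n{2\ln n}\int_b^1\ln\frac y{y-b}\,dy=\frac{nH(p)}{2\ln n},$$
where the last integral is computed in Section 7. The entropy appears exactly.

Three things stand between this and a proof. Once cliques have been chosen by looking at the graph, the rest of the graph is no longer uniformly random. This happens about $n^{2-o(1)}$ times, so the errors must be tiny at every step. And at the end it is not enough that few edges remain: few must remain at every vertex. Sections 6 to 12 treat the first two, Section 13 the third.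

## 5. Relative entropy, transport and concentration: textbook facts

**Definition (relative entropy).** For probability laws $\nu,\mu$ on a finite set, with $\nu$ vanishing wherever $\mu$ does, $\mathrm{KL}(\nu\|\mu)=\sum_\omega\nu(\omega)\ln\frac{\nu(\omega)}{\mu(\omega)}$.

If $\mu$ is uniform on a set of even size and $\nu$ is uniform on half of it, then $\mathrm{KL}(\nu\|\mu)=\ln2$. We use these facts.

1. $\mathrm{KL}\ge0$, and $\nu\mapsto\mathrm{KL}(\nu\|\mu)$ is convex.
2. Chain rule: for laws of a pair $(z,U)$, $\mathrm{KL}(\nu\|\mu)=\mathrm{KL}(\nu^z\|\mu^z)+\mathbb E_{z\sim\nu^z}\mathrm{KL}(\nu(\cdot|z)\|\mu(\cdot|z))$, where $\nu^z,\mu^z$ are the $z$-marginals.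
3. Pinsker: there is a coupling (a maximal one) of $z'\sim\nu^z$ and $z\sim\mu^z$ with $\Pr(z\ne z')\le\sqrt{\mathrm{KL}(\nu^z\|\mu^z)/2}$.
4. Donsker–Varadhan: $\mathbb E_\nu\Phi\le\mathrm{KL}(\nu\|\mu)+\ln\mathbb E_\mu e^\Phi$.
5. Kantorovich–Rubinstein: on a finite metric space, the least expected distance in a coupling of $\nu$ and $\mu$ equals the maximum of $\mathbb E_\nu\Psi-\mathbb E_\mu\Psi$ over 1-Lipschitz $\Psi$.
6. Hoeffding's lemma: if $X$ lies in an interval of length $\ell$, then $\mathbb Ee^{\lambda(X-\mathbb EX)}\le e^{\lambda^2\ell^2/8}$. In particular $1-y+ye^\lambda\le e^{\lambda y+\lambda^2/8}$ for $y\in[0,1]$.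
7. For independent $X_i$ with sum $X$: if $X_i$ lies in an interval of length $\ell_i$, Hoeffding's inequality says $\Pr(X-\mathbb EX\ge x)\le e^{-2x^2/\sum\ell_i^2}$; if $X_i\in[0,K]$ and $\operatorname{Var}X\le\sigma^2$, Bernstein's inequality says $\Pr(X-\mathbb EX\ge x)\le\exp\bigl(-\frac{x^2}{2(\sigma^2+Kx/3)}\bigr)$.
8. McDiarmid: if $\Psi$ is a function of independent variables and changing the $i$-th one alters $\Psi$ by at most $\ell_i$, then $\Pr(|\Psi-\mathbb E\Psi|>x)\le2e^{-2x^2/\sum\ell_i^2}$.
9. Vizing: the edges of a graph of maximum degree $\Delta$ can be properly coloured with $\Delta+1$ colours.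

## 6. Covering almost all edges: statement and mechanism

**Proposition 3.** Fix $A'\ge1$, $B\ge A'+2$, $\varepsilon\in(0,\frac12)$. For $n\ge n_0(A',B,\varepsilon)$ and all $p$ with $(\ln n)^{-A'}\le p\le1-(\ln n)^{-2/9}$ there are an integer $k\le\min\{n,(1-\varepsilon)^{-4}\frac{nH(p)}{2\ln n}\}$ and a randomized procedure which, given $\Gamma\sim G_{n,p}$, outputs a family of cliques of $\Gamma$, each with at most $\frac{2\ln n}{\ln(1/p)}$ vertices, properly coloured with $k$ colours, such that
$$\mathbb E[\#\text{edges of }\Gamma\text{ not covered}]\le2n^2(\ln n)^{-B}.$$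

Sections 7 to 12 prove it. In them $n$ is large and all estimates, including every $o(1)$, are uniform in $p$. Note that $b\ge(\ln n)^{-2/9}$.

The mechanism is as follows. There is an ideal process that never looks at a graph: it places random blocks $S_0,S_1,\dots$ of prescribed sizes, and at each time $t$ it completes the covered pairs $C_t$ to a graph with $M$ edges by a uniformly random set $U_t$. Here blocks are planted, and everything is computable. The real procedure must choose its block among the cliques that exist. We show that if the clique is chosen with suitable weights, the pair (block, remaining edges) has nearly the planted law, with relative entropy about $n^{-2.6}$ on average. We then couple: after each real choice we jump to a state whose law is exactly ideal. The state graph therefore drifts away from $\Gamma$, but only by $n^{-1/4}$ edges per step in expectation, so by at most $n^{1.75}$ edges in all; blocks that meet the drift are thrown away. Because the state has exactly the ideal law at every time, the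 errors never feed back into the estimates.

## 7. The schedule of block sizes

**Step 1 (definitions).** We discretize the heuristic of Section 4. For $y\in(b,1]$ let $q(y)=\frac{y-b}y$ and $g(y)=y\ln\frac1{q(y)}$. Then
$$g'(y)=\ln\Bigl(1+\frac b{y-b}\Bigr)-\frac b{y-b}<0,$$
so $g$ is decreasing, and $g(1)=\ln\frac1p\ge1-p=b$. Also $q$ is increasing, so $q(y)\le q(1)=p$. Put $\tau_0=0$, $y_t=e^{-\tau_t}$ and
$$s_t=\Bigl\lfloor\frac{2(1-\varepsilon)\ln n}{g(y_t)}\Bigr\rfloor,\qquad a_t=\frac{s_t(s_t-1)}{n(n-1)},\qquad\tau_{t+1}=\tau_t+a_t .$$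
So $a_t$ is the probability that a uniform $s_t$-set contains a given pair. Let $m$ be the first $t$ with $y_t<b+(\ln n)^{-B}$. Since $y_0=1=b+p$ and $p\ge(\ln n)^{-A'}>(\ln n)^{-B}$, $m\ge1$. For $t<m$ put $u_t=y_t-b\ge(\ln n)^{-B}$.

**Step 2 (size bounds).** We show that the blocks have between $(\ln n)^{1-o(1)}$ and $(\ln n)^2$ vertices and that $m\le n^2$. For $t<m$, $g(y_t)=y_t\ln y_t+y_t\ln\frac1{u_t}\le\ln\frac1{u_t}\le B\ln\ln n$. Using $2(1-\varepsilon)>1$ for the left inequality and $g(y_t)\ge g(1)=\ln\frac1p\ge b$ for the others,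
$$\frac{\ln n}{2B\ln\ln n}\le s_t\le s_*:=\frac{2\ln n}{\ln(1/p)}\le\frac{2\ln n}b\le(\ln n)^2\qquad(t<m).\tag{2}$$
In particular powers of $s_t$, $s_*$ and $\ln n$ are $n^{o(1)}$. For $t<m$ we have $y_t>b$, so $\tau_t\le\ln\frac1b\le\ln\ln n$, while each $a_t\ge(s_t-1)^2/n^2\ge(\ln n)^{3/2}/n^2$ by (2). Hence $m$ is finite and $m\le n^2$. Moreover $y_m\ge y_{m-1}(1-a_{m-1})\ge y_{m-1}-a_{m-1}>b$, because $u_{m-1}\ge(\ln n)^{-B}>a_{m-1}$; and $\tau_m\le\ln\ln n+1$.

**Step 3 (the entropy integral).** This step bounds the total number of block vertices. The function $\tau\mapsto g(e^{-\tau})$ is increasing, so its left Riemann sum is at most the integral. Substituting $y=e^{-\tau}$,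
$$\sum_{t<m}a_tg(y_t)\le\int_0^{\tau_m}g(e^{-\tau})\,d\tau=\int_{y_m}^1\ln\frac y{y-b}\,dy\le\int_b^1\ln\frac y{y-b}\,dy .$$
Since $\int_b^1\ln y\,dy=-1-b\ln b+b$ and $\int_b^1\ln(y-b)\,dy=\int_0^p\ln u\,du=p\ln p-p$, the last integral is $-1-b\ln b+b-p\ln p+p=H(p)$.

As $\ln n/g(y_t)\to\infty$ uniformly, $s_t-1\ge\frac{2(1-\varepsilon)\ln n}{g(y_t)}-2\ge\frac{2(1-\varepsilon)^2\ln n}{g(y_t)}$. Hence
$$\sum_{t<m}s_t=n(n-1)\sum_{t<m}\frac{a_t}{s_t-1}\le\frac{n^2H(p)}{2(1-\varepsilon)^2\ln n}.$$

**Step 4 (number of colours).** We allow slightly more colours than needed, so that a colour is never nearly exhausted. Let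
$$k=\Bigl\lceil\frac1{(1-\varepsilon)n}\sum_{t<m}s_t\Bigr\rceil,\qquad\text{so}\qquad\sum_{t<m}s_t\le(1-\varepsilon)kn .\tag{3}$$
By Step 3, $k\le\frac{nH}{2(1-\varepsilon)^3\ln n}+1\le(1-\varepsilon)^{-4}\frac{nH}{2\ln n}$, since $nH/\ln n\to\infty$ (recall $H\ge\min(p,b)\ge(\ln n)^{-A'}$). As $(1-\varepsilon)^{-4}\le16$ and $H\le\ln2$, also $k\le n$. Finally $\tau_m\ge\ln\frac1{b+(\ln n)^{-B}}\ge p-(\ln n)^{-B}\ge\frac p2$, so
$$k\ge\frac1n\sum_{t<m}s_t=(n-1)\sum_{t<m}\frac{a_t}{s_t-1}\ge(n-1)\frac{\tau_m}{s_*}=n^{1-o(1)}.$$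

## 8. Planted blocks: the ideal process

Fix $M$ with $|M-pN_2|\le n^{3/2}$.

**Definition (ideal process).** A history is $h_t=(z_0,\dots,z_{t-1})$ with $z_i=(c_i,S_i)$, a colour $c_i\in[k]$ and a block $S_i\subseteq[n]$, $|S_i|=s_i$. Given $h_t$, let $A_c$ be the set of vertices in no earlier block of colour $c$. Colour $c$ is *available* if $|A_c|\ge\varepsilon n/2$. Draw $c_t$ uniformly from the available colours, then $S_t$ uniformly from the $s_t$-subsets of $A_{c_t}$. The law of $z_t$ given $h_t=h$ is $\mu_h(z)$. Let $C_t=\bigcup_{i<t}\binom{S_i}2$. Let $I^{(t)}$ be the law of $X_t=(h_t,U_t)$ where, given $h_t$, $U_t$ is a uniform $(M-|C_t|)^+$-subset of the pairs outside $C_t$. Put $G_t=C_t\cup U_t$. Write $\mu_h(z,U)$ for the conditional law under $I^{(t+1)}$ of $(z_t,U_{t+1})$ given $h_t=h$.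

Some colour is always available: otherwise each colour has used more than $(1-\frac\varepsilon2)n$ vertices and $\sum_is_i>(1-\frac\varepsilon2)kn$, against (3).

For illustration (ignoring availability) take $n=6$, blocks of size $3$, $z_0=(1,\{1,2,3\})$, $z_1=(1,\{4,5,6\})$, $z_2=(2,\{1,4,5\})$. Then $|C_3|=3+3+3-1=8$, since the pair $\{4,5\}$ is covered twice. With $M=10$, $U_3$ is a uniform $2$-subset of the $15-8=7$ other pairs.

As $|A_c|=n-\sum_{i<t,\,c_i=c}s_i$, availability depends only on earlier colours. Hence, conditionally on all the colours, the block systems of different colours are independent, each colour has uniformly random disjoint blocks of the given sizes, and each block is marginally a uniform subset of $[n]$ of its size. We use this repeatedly.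

**Definition (good history).** $h_t$ is good if (G1) all colours are available, and (G2) $\bigl||C_t|-(1-y_t)N_2\bigr|\le n^2(\ln n)^{-B-3}$.

**Lemma 4.** For $t\le m$, $\Pr(h_t\text{ not good})\le n^{-5}$.

*Proof.* **Step 1 (availability).** We compare the colours with independent ones. Let $\tilde c_i$ be i.i.d. uniform on $[k]$; set $c_i=\tilde c_i$ if that colour is available, otherwise resample $c_i$ uniformly from the available colours. This gives the correct law, and until some colour becomes unavailable, $c=\tilde c$. So if some colour becomes unavailable, then $\sum_{i<m}s_i1[\tilde c_i=c]>(1-\frac\varepsilon2)n$ for some $c$. This is a sum of independent terms in $[0,s_*]$ with mean at most $(1-\varepsilon)n$ by (3) and variance at most $\frac1k\sum s_i^2\le s_*n$. Bernstein's inequality with deviation $\varepsilon n/2$ and a union bound over $c$ give probability at most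
$$k\exp\Bigl(-\frac{(\varepsilon n/2)^2}{2(s_*n+s_*\varepsilon n/6)}\Bigr)\le k\,e^{-\varepsilon^2n/(16s_*)}\le\tfrac12n^{-5}.$$

**Step 2 (number of covered pairs).** We compute the conditional mean of $|C_t|$ and show concentration. Condition on the colours. Blocks of one colour are disjoint, so a pair $e$ is covered by colour $c$ before time $t$ with probability exactly $\alpha_c:=\sum_{i<t,\,c_i=c}a_i$, and $\Pr(e\notin C_t)=\prod_c(1-\alpha_c)$. As $\sum_{c_i=c}s_i\le n$, we have $\alpha_c\le s_*/(n-1)$; and $\sum_c\alpha_c=\tau_t\le\ln\ln n+1$. So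
$$\Pr(e\notin C_t)=e^{-\tau_t+O(\sum_c\alpha_c^2)}=y_t(1+O(n^{-1+o(1)})).$$
Replacing all blocks of one colour changes $|C_t|$ by at most $\sum_{c_i=c}s_i^2/2\le ns_*/2$. By McDiarmid's inequality over the $k\le n$ independent colours, $|C_t|$ deviates from its conditional mean by more than $\lambda=\frac12n^2(\ln n)^{-B-3}$ with probability at most $2\exp\bigl(-\frac{2\lambda^2}{kn^2s_*^2/4}\bigr)=e^{-n^{1-o(1)}}$. The conditional mean is within $n^{1+o(1)}\le\lambda$ of $(1-y_t)N_2$, so (G2) fails with probability at most $\frac12n^{-5}$. $\square$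

In the heuristic we needed that all large parts of a block have about the right fraction of uncovered pairs. Let $\eta=\varepsilon b/10$. By (2), $\eta s_t\ge\frac\varepsilon{20B}(\ln n)^{7/9}/\ln\ln n\to\infty$; in particular $\eta s_t\ge3$.

**Definition (typical set).** Given $h_t$, a set $S$ with $|S|=s_t$ is typical if $|\binom T2\setminus C_t|\le(y_t+\eta)\binom{|T|}2$ for all $T\subseteq S$ with $|T|\ge\eta s_t$. We write $\mu_h(\mathrm{typ})$ and $\mu_h(\mathrm{atyp})$ for the probabilities that the block drawn from $\mu_h$ is typical or not.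

At $t=0$ every set is typical, as $y_0=1$.

**Lemma 5.** For $t<m$, $\mathbb E\,\mu_{h_t}(\mathrm{atyp})=\Pr(S_t\text{ atypical})\le n^{-10}$.

*Proof.* The equality is the definition of $\mu_{h_t}$. Condition on $c_0,\dots,c_t$ and on $S_t=S$. The blocks of colours $\ne c_t$ are independent of $S_t$. Let $T\subseteq S$ with $|T|\ge\eta s_t$, $K=\binom{|T|}2$, and let $\alpha_c=\sum_{i<t,\,c_i=c}a_i$ as before.

**Step 1 (a set of $\ell$ pairs is missed with probability at most $2y_t^\ell$).** This is the input for an exponential moment. Let $P\subseteq\binom T2$, $|P|=\ell$. For distinct pairs $e,f$, one colour covers both with probability at most $2s_*^2/n^2$. Indeed, if $e,f$ share a vertex, then all three vertices lie in one block, because blocks of the colour are disjoint; the probability is $\sum_i(s_i)_3/(n)_3\le s_*^2n/(n)_3$. If $e,f$ are disjoint, then $e\subseteq S_i$, $f\subseteq S_j$ has probability $(s_i)_2(s_j)_2/(n)_4$ for $i\ne j$ and $(s_i)_4/(n)_4$ for $i=j$, in total at most $(\sum_i(s_i)_2)^2/(n)_4\le s_*^2n^2/(n)_4$.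 The sums run over the blocks of the colour, and $\sum s_i\le n$. By Bonferroni, colour $c$ covers no pair of $P$ with probability at most $1-\ell\alpha_c+\binom\ell2\frac{2s_*^2}{n^2}\le1-\ell\alpha_c+\ell^2s_*^2/n^2$. Multiplying over $c\ne c_t$, the colours other than $c_t$ cover no pair of $P$ with probability at most
$$\exp\bigl(-\ell(\tau_t-\alpha_{c_t})+k\ell^2s_*^2/n^2\bigr)\le2y_t^\ell,$$
since $\ell\le s_*^2$, $\alpha_{c_t}\le s_*/(n-1)$ and $k\le n$.

**Step 2 (exponential moment).** Let $r$ be the number of pairs of $T$ not covered by colours $\ne c_t$, so $r\ge|\binom T2\setminus C_t|$. By Step 1, $\mathbb E\binom r\ell\le2\binom K\ell y_t^\ell$, hence $\mathbb E(1+x)^r=\sum_\ell x^\ell\mathbb E\binom r\ell\le2(1+xy_t)^K$ for $x\ge0$. With $1+x=e^{4\eta}$ and Hoeffding's lemma, $1+xy_t\le e^{4\eta y_t+2\eta^2}$, so by Markov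
$$\Pr(r>(y_t+\eta)K)\le2\exp\bigl(K(4\eta y_t+2\eta^2-4\eta(y_t+\eta))\bigr)=2e^{-2\eta^2K}.$$

**Step 3 (union over $T$).** As $|T|\ge2$, $K\ge|T|^2/4\ge\eta^2s_t^2/4$, so some $T$ fails with probability at most $2^{s_t+1}e^{-\eta^4s_t^2/2}$. By (2), $\eta^4s_t\ge c_{\varepsilon,B}(\ln n)^{1-8/9}/\ln\ln n\to\infty$, so this is at most $2e^{-\eta^4s_t^2/4}$; and $\eta^4s_t^2\ge(\ln n)^{10/9-o(1)}$, so it is at most $n^{-10}$. $\square$

The last line is where the lower bound on $b$ enters: we need $b^4\ln n$ to tend to infinity faster than $\ln\ln n$.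

## 9. Weighted cliques and their second moment

Let $t<m$ and let $h=h_t$ be good. Write $C=C_t$, $s=s_t$, $y=y_t$, $a=a_t$, and
$$N'=N_2-|C|,\quad M'=M-|C|,\quad q=\frac{M'}{N'},\quad q_*=\frac{M'-s^2}{N'} .$$
So $U_t$ is a uniform $M'$-subset of the $N'$ pairs outside $C$. Note $q<1$, as $N_2-M\ge bN_2-n^{3/2}>0$.

**Step 1 (densities).** We check that $q$ and $q_*$ are what the heuristic predicted. By (G2), $y\ge b\ge(\ln n)^{-2/9}$ and $u_t\ge(\ln n)^{-B}$,
$$M'=N_2u_t(1+O((\ln n)^{-3})),\qquad N'=N_2y(1+O((\ln n)^{-2})).$$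
So $M'\ge n^2(\ln n)^{-B}/4$, $q^{-1}\le q_*^{-1}\le(\ln n)^{B+1}=n^{o(1)}$ and $\ln\frac1{q_*}=\ln\frac1{q(y)}+O((\ln n)^{-2})$. Since $\ln\frac1{q(y)}\ge\ln\frac1p\ge b\ge(\ln n)^{-2/9}$,
$$\ln\frac1{q_*}=(1+o(1))\ln\frac1{q(y)} .\tag{4}$$

**Definition (weights).** Let $\rho(r)=\frac{(M')_r}{(N')_r}=\binom{N'-r}{M'-r}\big/\binom{N'}{M'}$, the probability that $r$ given pairs outside $C$ all lie in $U_t$. For $r(S)=|\binom S2\setminus C|$ let
$$W_S=\frac{1[\binom S2\subseteq C\cup U_t]}{\rho(r(S))},\qquad Z=\sum_{z=(c,S)}\mu_h(z)\,W_S\,1[S\text{ typical}],\qquad V_h=\mathbb E[(1-Z)^2|h] .$$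

Thus $W_S$ is nonzero exactly when $S$ is a clique of $G_t$, and it is normalized so that $\mathbb E[W_S|h]=1$; hence $\mathbb E[Z|h]=\mu_h(\mathrm{typ})$. In Section 10 the real step chooses $z'$ with probability proportional to $\mu_h(z')W_{S'}1[S'\text{ typical}]$, and the distance from the planted law is governed by the fluctuation of $Z$.

**Lemma 6.** For $t<m$, $\mathbb E[V_{h_t}1_{h_t\text{ good}}]\le n^{-2.7}$. With $\zeta_e=\sum_{z:\,e\subseteq S}\mu_h(z)W_S1[S\text{ typical}]$ for a pair $e$, every good $h$ satisfies $\mathbb E[\sum_e\zeta_e^2\,|\,h]\le n^{-1.9}$.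

*Proof.* **Step 2 (formula for $V_h$).** We expand the square. Let $(c,S),(c',S')$ be independent from $\mu_h$, $T=S\cap S'$, $r=r(S)$, $r'=r(S')$, $o=|\binom T2\setminus C|$, and let $1,1'$ be the indicators that $S$, $S'$ are typical. Then $S$ and $S'$ are both cliques of $G_t$ iff $r+r'-o$ given pairs lie in $U_t$, so
$$\varphi:=\mathbb E[W_SW_{S'}|h]=\frac{\rho(r+r'-o)}{\rho(r)\rho(r')} .$$
Hence $V_h=1-2\mu_h(\mathrm{typ})+\mathbb E[\varphi11']$, and since $\mathbb E[11']=\mu_h(\mathrm{typ})^2$,
$$V_h=\mu_h(\mathrm{atyp})^2+\mathbb E[(\varphi-1)11'] .\tag{5}$$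

**Step 3 (bounds on $\varphi$).** We need one bound for overlapping pairs and a sharp one for $o=0$. Since $\frac{M'-i}{N'-i}$ decreases in $i$, $\rho(\alpha+\beta)\le\rho(\alpha)\rho(\beta)$. So
$$\varphi\le\frac{\rho(r'-o)}{\rho(r')}=\prod_{i=r'-o}^{r'-1}\frac{N'-i}{M'-i}\le q_*^{-o}.$$
Suppose $o=0$. For $1>\alpha\ge\beta\ge0$ we have $\frac{1-\alpha}{1-\beta}\le1-\alpha+\beta$, because $(1-\alpha+\beta)(1-\beta)=1-\alpha+\beta(\alpha-\beta)$. Hence
$$\varphi=\prod_{i<r'}\frac{1-\frac r{M'-i}}{1-\frac r{N'-i}}\le\prod_{i<r'}\Bigl(1-\frac r{M'-i}+\frac r{N'-i}\Bigr)\le e^{-\delta},\qquad\delta:=rr'\Bigl(\frac1{M'}-\frac1{N'}\Bigr),$$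
since $\frac1{M'-i}-\frac1{N'-i}=\frac{N'-M'}{(M'-i)(N'-i)}$ increases in $i$.

**Step 4 (overlap probabilities).** Fix $S$. Given $c'$, $S'$ is a uniform $s$-subset of $A_{c'}$ with $|A_{c'}|\ge\varepsilon n/2$, so a given $j$-set lies in $S'$ with probability at most $\frac{(s)_j}{(|A_{c'}|)_j}\le(\frac{2s}{\varepsilon n})^j$. Hence
$$\Pr(|T|\ge j)\le\binom sj\Bigl(\frac{2s}{\varepsilon n}\Bigr)^j\le\Bigl(\frac{2s^2}{\varepsilon n}\Bigr)^j,\qquad\mathbb E\binom{|T|}2\le\Bigl(\frac{2s^2}{\varepsilon n}\Bigr)^2\le n^{-1.9} .$$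

**Step 5 (overlaps $|T|=j\ge3$).** Here we show that the sizes $s_t$ are small enough. Note $s\ln\frac1{q(y)}=\frac{s\,g(y)}y\le\frac{2(1-\varepsilon)\ln n}y$.

If $3\le j\le\eta s$: by (4), $s\ln\frac1{q_*}\le\frac{2\ln n}b$, and $o\le\frac{j^2}2\le\frac{j\eta s}2$, so $o\ln\frac1{q_*}\le\frac\eta b\,j\ln n\le0.05\,j\ln n$, as $\eta/b=\varepsilon/10$ and $\varepsilon<\frac12$.

If $j>\eta s$ and $S$ is typical: $o\le(y+\eta)\binom j2\le(1+\frac\varepsilon{10})\,y\,\frac{js}2$, as $\eta\le\varepsilon y/10$. So
$$o\ln\tfrac1{q_*}\le(1+\tfrac\varepsilon{10})(1+o(1))(1-\varepsilon)\,j\ln n\le(1-\tfrac\varepsilon2)\,j\ln n .$$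
With $\varphi\le q_*^{-o}$, Step 4 and $\eta s\to\infty$,
$$\mathbb E\bigl[\varphi11'1[|T|\ge3]\bigr]\le\sum_{3\le j\le\eta s}\Bigl(\frac{2s^2n^{0.05}}{\varepsilon n}\Bigr)^j+\sum_{j>\eta s}\Bigl(\frac{2s^2}\varepsilon n^{-\varepsilon/2}\Bigr)^j\le n^{-2.75}:\tag{6}$$
the first sum is $n^{-2.85+o(1)}$, and the second is smaller than any power of $n$.

**Step 6 (overlaps $|T|\le2$: a cancellation).** Pairs with $|T|=2$ have probability about $n^{-2}$, which is too much for us (see the remark after the proof), so we extract a negative term from $o=0$. Here $o\in\{0,1\}$, and $o=1$ only if $|T|=2$. Let $\pi_e=\mu_h(e\subseteq S)$. By independence of $S,S'$, $\mathbb E\,r=\sum_{e\notin C}\pi_e$ and $\Pr(|T|=2,o=1)\le\mathbb E\,o=\sum_{e\notin C}\pi_e^2$. As $r,r'\le s^2/2$, $0\le\delta\le\delta_{\max}:=s^4/(4M')\le n^{-1.9}$. Using $\varphi-1\le e^{-\delta}-1\le-\delta+\frac{\delta^2}2$ if $o=0$ and $\varphi-1\le q_*^{-1}-1$ if $o=1$,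
$$\mathbb E\bigl[(\varphi-1)11'1[|T|\le2]\bigr]\le-\mathbb E\bigl[\delta\,11'1[|T|\le2,o=0]\bigr]+\delta_{\max}^2+(q_*^{-1}-1)\mathbb E\,o$$
$$\le-\mathbb E\,\delta+\delta_{\max}\bigl(2\mu_h(\mathrm{atyp})+\Pr(|T|\ge2)\bigr)+\delta_{\max}^2+(q_*^{-1}-1)\mathbb E\,o,$$
because outside $\{S,S'\text{ typical},|T|\le2,o=0\}$ either $S$ or $S'$ is atypical or $|T|\ge2$. By Step 4, $\Pr(|T|\ge2)\le n^{-1.9}$ and $\mathbb E\,o\le\mathbb E\binom{|T|}2\le n^{-1.9}$; also $q_*^{-1}-q^{-1}=\frac{N's^2}{M'(M'-s^2)}\le n^{-1.9}$. Since $r,r'$ are independent with the same mean, $\frac1{M'}-\frac1{N'}=(q^{-1}-1)/N'$, and $N'$ is the number of pairs outside $C$,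
$$(q^{-1}-1)\mathbb E\,o-\mathbb E\,\delta=(q^{-1}-1)\Bigl[\sum_{e\notin C}\pi_e^2-\frac{(\sum_{e\notin C}\pi_e)^2}{N'}\Bigr]\le q^{-1}\sum_e(\pi_e-a)^2,\tag{7}$$
because the bracket is $\min_x\sum_{e\notin C}(\pi_e-x)^2$. Collecting (5), (6) and this step, for good $h$,
$$V_h\le3\mu_h(\mathrm{atyp})+q^{-1}\sum_e(\pi_e-a)^2+n^{-2.75}+3n^{-3.8} .\tag{8}$$
Here the $3\mu_h(\mathrm{atyp})$ bounds $\mu_h(\mathrm{atyp})^2+2\delta_{\max}\mu_h(\mathrm{atyp})$, and the three terms $n^{-3.8}$ come from $\delta_{\max}\Pr(|T|\ge2)$, $\delta_{\max}^2$ and $(q_*^{-1}-q^{-1})\mathbb E\,o$.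

**Step 7 (the $\pi_e$ are nearly equal).** We average (8) over $h_t$. Condition on colours satisfying (G1), and let $n_c=|A_c|\ge\varepsilon n/2$. The $A_c$ are independent uniform $n_c$-sets, and
$$\pi_e=\frac1k\sum_c1[e\subseteq A_c]\frac{s(s-1)}{n_c(n_c-1)} .$$
As $\Pr(e\subseteq A_c)=\frac{n_c(n_c-1)}{n(n-1)}$, we get $\mathbb E\,\pi_e=a$ and
$$\operatorname{Var}\pi_e\le\frac1{k^2}\sum_ca^2\frac{n(n-1)}{n_c(n_c-1)}\le\frac{5a^2}{\varepsilon^2k} .$$
Since $a=n^{-2+o(1)}$ and $k=n^{1-o(1)}$, $\mathbb E[1_{(\mathrm{G1})}\sum_e(\pi_e-a)^2]\le n^{-3+o(1)}$. With Lemma 5 and $q^{-1}\le(\ln n)^{B+1}$, (8) gives $\mathbb E[V_{h_t}1_{h_t\text{ good}}]\le n^{-2.7}$.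

**Step 8 (the pair weights $\zeta_e$).** For good $h$, expanding and using $\varphi\le q_*^{-1}$ when $|T|=2$, and (6),
$$\mathbb E\Bigl[\sum_e\zeta_e^2\Big|h\Bigr]=\mathbb E\Bigl[\binom{|T|}2\varphi11'\Bigr]\le\Bigl(\frac{2s^2}{\varepsilon n}\Bigr)^2q_*^{-1}+s^2n^{-2.75}\le n^{-1.9} .\qquad\square$$

Remark on Step 6. Fixing the number of edges of the state matters. Suppose at $t=0$ the pairs were independent edges with probability $p$. Then $\varphi=p^{-o}\ge1$, every set is typical, and $V_h\ge(p^{-1}-1)\Pr(|T|=2)$, where $p^{-1}-1\ge b\ge(\ln n)^{-2/9}$ and $\Pr(|T|=2)=\binom s2\binom{n-s}{s-2}/\binom ns\sim\frac{s^4}{2n^2}$. So $V_h\ge n^{-2}$, and $n\sqrt{V_h}\ge1$. Section 11 allows a drift of order $n\sqrt{\kappa}$ per step, with $\kappa$ bounded in terms of $V_h$; this bound would then be at least of order $1$ per step, and there are $m\ge\tau_m/\max_ta_t=n^{2-o(1)}$ steps, so a drift bound of this size at every step would add up to no useful estimate. With a fixed number of edges, the left side of (7) is exactly $0$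 at $t=0$, because there $\pi_e=a$ for all $e$.

## 10. Choosing an existing clique is almost planting one

**Definition (one real step).** Let $F_t$ be the event that $h_t$ is good and $Z\ge\frac12$; it is determined by $X_t$. Given $X_t\sim I^{(t)}$, on $F_t$ choose $z'=(c',S')$ with probability $\mu_h(z')W_{S'}1[S'\text{ typical}]/Z$, so that $S'$ is a clique of $G_t$, and put $U'=U_t\setminus\binom{S'}2$. On $F_t^c$ draw $(z',U')\sim\mu_h$ afresh. Let $\nu_h$ be the law of $(z',U')$ given $h_t=h$, and $\kappa_h:=\mathrm{KL}(\nu_h\|\mu_h)$.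

Why these weights? If $Z$ were identically $1$, $\nu_h$ would equal $\mu_h$: this is visible from the likelihood ratio in the next proof.

**Lemma 7.** For good $h$, $\kappa_h\le\mu_h(\mathrm{atyp})+5V_h$.

*Proof.* **Step 1 (likelihood ratio).** We compute $\nu_h$ against $\mu_h$. Let $p_F=\Pr(F_t|h)$. If $p_F=0$ then $\nu_h=\mu_h$ and $\kappa_h=0$. Otherwise $\nu_h=p_F\nu^F+(1-p_F)\mu_h$, where $\nu^F$ is the law given $F_t$, and by convexity $\kappa_h\le p_F\mathrm{KL}(\nu^F\|\mu_h)$. Under $\nu^F$, the state is recovered from $(z,U)$, $z=(c,S)$, as $U_t=U\cup(\binom S2\setminus C)$. Under $\mu_h$, given $z$, $U$ is uniform over the $(M'-r)$-subsets of a set of $N'-r$ pairs, $r=r(S)$; here $|C_{t+1}|=|C|+r\le M$, since $M'\ge s^2$. So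
$$\frac{\nu^F(z,U)}{\mu_h(z,U)}=\frac{1_F1_{\mathrm{typ}}}{p_F}\cdot\frac{\binom{N'}{M'}^{-1}\mu_h(z)\rho(r)^{-1}/Z}{\mu_h(z)\binom{N'-r}{M'-r}^{-1}}=\frac{1_F1_{\mathrm{typ}}}{p_FZ},$$
where $F_t$ and $Z$ are evaluated at the recovered $U_t$, and we used $\rho(r)=\binom{N'-r}{M'-r}/\binom{N'}{M'}$.

**Step 2 (second-order bound on the logarithm).** The first-order term in $1-Z$ must be kept, because its mean is tiny. Under $\nu^F$, $U_t$ has its ideal law conditioned on $F_t$, so
$$\kappa_h\le\mathbb E[-\ln Z;F_t|h]+p_F\ln\tfrac1{p_F} .$$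
For $x\ge\frac12$, $-\ln x\le(1-x)+(1-x)^2$: the right side minus the left side has derivative $(1-x)(\frac1x-2)$, which is $\le0$ on $[\frac12,1]$ and $\ge0$ on $[1,\infty)$, and it vanishes at $1$. Also $p_F\ln\frac1{p_F}\le1-p_F$. Hence
$$\kappa_h\le\mathbb E[1-Z;F_t|h]+V_h+(1-p_F) .$$
As $h$ is good, on $F_t^c$ we have $Z<\frac12$ and $1-Z>0$, so $\mathbb E[1-Z;F_t|h]\le\mathbb E[1-Z|h]=\mu_h(\mathrm{atyp})$. By Markov's inequality for $(1-Z)^2$, $1-p_F=\Pr(Z<\frac12|h)\le4V_h$. $\square$

## 11. From small relative entropy to a cheap coupling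

**Lemma 8.** Let $\mu$ be uniform on the $\alpha$-subsets of a finite set, with the metric $|\cdot\triangle\cdot|$, and let $\nu$ be another law on these subsets. There is a coupling of $\nu$ and $\mu$ with expected distance at most $\sqrt{2\alpha\,\mathrm{KL}(\nu\|\mu)}$.

*Proof.* If $\alpha=0$ or $\nu=\mu$ this is trivial. Let $\Psi$ be 1-Lipschitz. **Step 1 (exponential moment).** We use a martingale that reveals the elements of a $\mu$-random subset one by one in uniformly random order. Given the past, compare next element $x$ with next element $x'$: exchanging the roles of $x$ and $x'$ in the remaining sequence is a bijection between the equally likely continuations, and the corresponding final sets are equal, or differ by replacing $x$ with $x'$. So, given the past, the conditional expectation of $\Psi$ varies by at most $2$ with the next element, and each Doob increment lies in an interval of length at most $2$ determined by the past. Applying Hoeffding's lemma $\alpha$ times, $\mathbb E_\mu e^{\lambda(\Psi-\mathbb E_\mu\Psi)}\le e^{\alpha\lambda^2/2}$.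

**Step 2 (transport).** We pass to $\nu$. By Donsker–Varadhan with $\Phi=\lambda(\Psi-\mathbb E_\mu\Psi)$, $\lambda>0$,
$$\mathbb E_\nu\Psi-\mathbb E_\mu\Psi\le\frac{\mathrm{KL}(\nu\|\mu)}\lambda+\frac{\alpha\lambda}2 .$$
The choice $\lambda=\sqrt{2\,\mathrm{KL}(\nu\|\mu)/\alpha}$ gives $\sqrt{2\alpha\,\mathrm{KL}(\nu\|\mu)}$, and Kantorovich–Rubinstein duality gives the coupling. $\square$

**Lemma 9.** For good $h$ there is a coupling of $(z',U')\sim\nu_h$ with $(z,U)\sim\mu_h$ such that $\Pr(z\ne z')\le\sqrt{\kappa_h}$ and $\mathbb E|U'\triangle U|\le2n\sqrt{\kappa_h}$.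

*Proof.* **Step 1 (repair $U'$ while keeping $z'$).** By the chain rule, $\kappa_h=\mathrm{KL}(\nu_h^z\|\mu_h^z)+\mathbb E\,\kappa_{z'}$ with $\kappa_{z'}=\mathrm{KL}(\nu_h(U|z')\|\mu_h(U|z'))$ and $z'\sim\nu_h^z$. Draw $(z',U')\sim\nu_h$. Given $z'$, $\mu_h(\cdot|z')$ is uniform on the $\alpha$-subsets of a set, with $\alpha\le N_2\le n^2/2$. By Lemma 8 and Jensen we can choose $\tilde U$ with conditional law $\mu_h(\cdot|z')$ given $z'$ and
$$\mathbb E|U'\triangle\tilde U|\le n\,\mathbb E\sqrt{\kappa_{z'}}\le n\sqrt{\kappa_h} .$$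

**Step 2 (repair $z'$).** Given $z'$, draw $z\sim\mu_h^z$ by a maximal coupling, conditionally independent of $(U',\tilde U)$. By Pinsker, $\Pr(z\ne z')\le\sqrt{\kappa_h/2}$. If $z=z'$ put $U=\tilde U$.

**Step 3 (the case $z\ne z'$).** We must now change the block without changing many other pairs. Let $z=(c,S)$, $z'=(c',S')$, let $X,X^*$ be the sets of pairs outside $C\cup\binom{S'}2$ and outside $C\cup\binom S2$, and $\alpha=M-|C\cup\binom{S'}2|$, $\alpha^*=M-|C\cup\binom S2|$; both are $\ge0$ since $M'\ge s^2$. Given $\tilde U$, draw labels in $[0,1]$ for all pairs from the law of i.i.d. uniform labels conditioned on $\tilde U$ being the set of the $\alpha$ smallest-labelled elements of $X$. As $\tilde U$ is a uniform $\alpha$-subset of $X$ given $(z,z')$, the labels are i.i.d. uniform given $(z,z')$. Let $U$ be the set of the $\alpha^*$ smallest-labelled elements of $X^*$; given $(z,z')$ it has law $\mu_h(\cdot|z)$. So in all cases $U$ has law $\mu_h(\cdot|z)$ given $(z,z')$, and $(z,U)\sim\mu_h$.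

**Step 4 (cost of Step 3).** Let $Y=X\cap X^*$. Both $\tilde U\cap Y$ and $U\cap Y$ consist of the elements of $Y$ with label at most some threshold, so they are nested. If $\tilde U\cap Y\subseteq U\cap Y$, then
$$|\tilde U\triangle U|=|\tilde U\setminus Y|+|U\setminus Y|+|U\cap Y|-|\tilde U\cap Y|=2|\tilde U\setminus Y|+\alpha^*-\alpha,$$
because $|U\setminus Y|+|U\cap Y|=\alpha^*$ and $|\tilde U\cap Y|=\alpha-|\tilde U\setminus Y|$; the other case is symmetric. So $|\tilde U\triangle U|\le2|X\triangle X^*|+|\alpha-\alpha^*|\le3s^2$, since $X\triangle X^*\subseteq\binom S2\cup\binom{S'}2$ has at most $s^2$ elements and $|\alpha-\alpha^*|\le s^2/2$. Altogether $\mathbb E|U'\triangle U|\le n\sqrt{\kappa_h}+3s^2\Pr(z\ne z')\le2n\sqrt{\kappa_h}$. $\square$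

## 12. Running the process on $\Gamma$: proof of Proposition 3

**Step 1 (the procedure).** We interleave real choices and jumps to the ideal law. Let $\Gamma\sim G_{n,p}$ have $M$ edges. If $|M-pN_2|>n^{3/2}$, output the empty family; by Hoeffding this has probability at most $2e^{-4n}$. Otherwise condition on $M$. Then $\Gamma$ is a uniform $M$-set of pairs, so $X_0=(\emptyset,\Gamma)\sim I^{(0)}$. At step $t<m$, perform the real step of Section 10 from $X_t$ to get $(z',U')$. Then, with fresh randomness, draw $(z_t,U_{t+1})$ given $h_t$ and $(z',U')$ according to the coupling of Lemma 9; if $h_t$ is not good, then $\nu_h=\mu_h$ and we take $(z_t,U_{t+1})=(z',U')$. So given $h_t$, $(z_t,U_{t+1})\sim\mu_{h_t}$. Put $h_{t+1}=(h_t,z_t)$. By induction $X_{t+1}\sim I^{(t+1)}$ exactly, so the estimates of Sections 8 to 11 apply at every step. Let $Q_t=G_t\triangle\Gamma$; $Q_0=\emptyset$. The output is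
$$\mathcal F=\{(S_t,c_t):t<m,\ S_t\text{ is a clique of }\Gamma\}.$$
It is properly coloured because $S_t\subseteq A_{c_t}$, it uses at most $k$ colours, and blocks have at most $s_*=\frac{2\ln n}{\ln(1/p)}$ vertices.

**Step 2 (drift).** We bound $|Q_t|$. By Lemmas 5, 6 and 7, $\mathbb E[\kappa_{h_t}1_{\mathrm{good}}]\le n^{-10}+5n^{-2.7}\le n^{-2.6}$, so $\mathbb E[\sqrt{\kappa_{h_t}}1_{\mathrm{good}}]\le n^{-1.3}$ by Jensen. By Lemma 4 and $\Pr(Z<\frac12|h)\le4V_h$, $\Pr(F_t^c)\le n^{-5}+4n^{-2.7}$. On $F_t$ we have $G_t=C_t\cup\binom{S'}2\cup U'$ and $G_{t+1}=C_t\cup\binom{S_t}2\cup U_{t+1}$, so $|G_t\triangle G_{t+1}|\le|U'\triangle U_{t+1}|+s_*^2\,1[z'\ne z_t]$. Always $|G_t\triangle G_{t+1}|\le n^2$. Thus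
$$\mathbb E|G_t\triangle G_{t+1}|\le n^2(n^{-5}+4n^{-2.7})+(2n+s_*^2)n^{-1.3}\le n^{-1/4},$$
and since $m\le n^2$, $\mathbb E|Q_t|\le n^{1.75}$ for all $t\le m$.

**Step 3 (few blocks are lost).** We bound $\Pr(S_t\text{ not a clique of }\Gamma)$. If $F_t$ holds and $z_t=z'$, then $S_t=S'$ is a clique of $G_t$; it is a clique of $\Gamma$ unless $\binom{S'}2\cap Q_t\ne\emptyset$. The choice of $z'$ uses fresh randomness given $X_t$, so given $X_t$ and the whole past (which determine $Q_t$), on $F_t$ the probability that $e\subseteq S'$ is $\zeta_e/Z\le2\zeta_e$. The set $Q_t$ may depend on $U_t$, so we use Cauchy–Schwarz and Lemma 6: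
$$\Pr\bigl(F_t,\tbinom{S'}2\cap Q_t\ne\emptyset\bigr)\le2\,\mathbb E\Bigl[1_{\mathrm{good}}\sum_{e\in Q_t}\zeta_e\Bigr]\le2\sqrt{\mathbb E|Q_t|\cdot\mathbb E\Bigl[1_{\mathrm{good}}\sum_e\zeta_e^2\Bigr]}\le2\sqrt{n^{1.75-1.9}} .$$
Hence $\Pr(S_t\text{ not a clique of }\Gamma)\le n^{-5}+4n^{-2.7}+n^{-1.3}+2n^{-0.075}\le n^{-0.07}$.

**Step 4 (uncovered edges).** We add up the losses. Let $e\in\Gamma$ be uncovered by $\mathcal F$. If $e\notin G_m$, then $e\in Q_m$. Otherwise $e\in U_m$, or $e\in\binom{S_t}2$ for some $t<m$, and then $S_t$ is not a clique of $\Gamma$. When $h_m$ is good, (G2) gives $M-|C_m|\le(y_m-b)N_2+n^{3/2}+n^2(\ln n)^{-B-3}$ with $y_m-b<(\ln n)^{-B}$. So by Lemma 4,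
$$\mathbb E|U_m|\le N_2(\ln n)^{-B}+n^{3/2}+n^2(\ln n)^{-B-3}+n^{2-5}\le n^2(\ln n)^{-B},$$
because $N_2\le n^2/2$. The expected number of uncovered edges is at most
$$n^2(\ln n)^{-B}+n^{1.75}+n^2s_*^2n^{-0.07}+2n^2e^{-4n}\le2n^2(\ln n)^{-B} .$$
This proves Proposition 3. $\square$

## 13. Affine lines and the leftover degree: the upper bound

With Proposition 3 in hand one would like to colour the leftover edges by Vizing's theorem. For that, the leftover graph must have maximum degree $o(nH/\ln n)$. After a random relabelling of the vertices each vertex has expected leftover degree at most $4n(\ln n)^{-B}$, but only the expectation is controlled: Markov's inequality bounds the failure probability at one vertex by a power of $1/\ln n$, and a union bound over $n$ vertices is useless. We gain independence by splitting the graph into many independent instances of Proposition 3, such that each vertex takes part in many of them.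

The splitting uses lines of an affine space. In $\mathbb F_3^2$ there are $9$ points and $12$ lines of $3$ points; two points lie on exactly one line, and the lines fall into $4=\frac{9-1}{3-1}$ parallel classes of $3$ disjoint lines each.

**Step 1 (parameters).** We set up the decomposition. Let $p$ be as in Theorem 2, $\varepsilon\in(0,\frac12)$ fixed, $D=A+9$, $d$ a prime in $[(\ln n)^D,2(\ln n)^D]$ (Bertrand's postulate), $R=\lfloor\varepsilon\ln n/\ln d\rfloor\ge2$, $L=d^R\in(n^\varepsilon/d,n^\varepsilon]$, $n'=\lceil n/L\rceil$, and $n^+=Ln'\le n+n^\varepsilon$. Intersecting each clique of a covering with a vertex subset shows that $cc'$ does not increase when we pass to an induced subgraph, and $G_{n,p}$ is an induced subgraph of $G_{n^+,p}$. So it suffices to bound $cc'(G)$ for $G\sim G_{n^+,p}$. Partition its vertex set as $V=\bigcup_{x\in\mathbb F_d^R}V_x$ with $|V_x|=n'$. The lines of $\mathbb F_d^R$ have $d$ points, any two points lie on exactly one line, and the lines split into $\gamma=\frac{L-1}{d-1}$ parallel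 classes, each partitioning $\mathbb F_d^R$. For a line $\ell$ let $V_\ell=\bigcup_{x\in\ell}V_x$ and $N=|V_\ell|=dn'$. Then $N\ge dn/L\ge n^{1-\varepsilon}$, and $N\le\frac{dn}L+d\le\frac nd+d\le n$ as $L\ge d^2$, and $\gamma N\le\frac d{d-1}n^+$.

**Step 2 (independent instances).** We make each line carry its own random graph. Let $\Gamma_\ell$ be the graph on $V_\ell$ consisting of the edges of $G$ between different parts, plus fresh independent virtual edges inside the parts, each with probability $p$. Then $\Gamma_\ell\sim G_{N,p}$, and the $\Gamma_\ell$ are independent over all lines, since each cross pair lies in exactly one $V_\ell$. Choose independent uniform bijections $\pi_\ell:V_\ell\to[N]$. The graph $\pi_\ell(\Gamma_\ell)\sim G_{N,p}$ is independent of $\pi_\ell$. Apply Proposition 3 to it, independently for different lines, with $N$ in place of $n$, $A'=2A$, $B=2A+4$. This is allowed: for large $n$, $\ln n\le2\ln N$, so $p\ge(\ln n)^{-A}\ge(\ln N)^{-2A}$ and $b\ge(\ln n)^{-1/5}\ge(\ln N)^{-2/9}$. Let $k=k(N)$ be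 the number of colours. Pull the output back by $\pi_\ell$ and discard all cliques with two vertices in one part. The kept cliques use only cross edges, so they are cliques of $G$. Let $Y_{\ell,v}$ be the number of cross edges of $\Gamma_\ell$ at $v$ not covered by kept cliques.

**Lemma 10.** $\mathbb E\,Y_{\ell,v}\le N(\ln n)^{-A-5/2}$ for every line $\ell$ and $v\in V_\ell$.

*Proof.* A cross edge at $v$ counted by $Y_{\ell,v}$ is either uncovered by the full output or lies in a discarded clique through $v$. The output is independent of $\pi_\ell$. Let $\Lambda$ be the graph on $[N]$ of the edges uncovered by the full output. As $\pi_\ell(v)$ is uniform on $[N]$, $\mathbb E\deg_\Lambda(\pi_\ell(v))=\frac2N\mathbb E|\Lambda|\le4N(\ln N)^{-B}$.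

A discarded clique $S$ with $\pi_\ell(v)\in S$ contributes at most $|S|$. For fixed $S$, $\Pr(\pi_\ell(v)\in S)=|S|/N$. Given the value of $\pi_\ell(v)\in S$, take two elements of $S$. If one of them is $\pi_\ell(v)$, its preimage is $v$ and the other preimage is uniform on $N-1$ vertices, of which $n'-1$ are in the part of $v$. If neither is, condition on the preimage of one; the other is uniform on the $N-2$ remaining vertices. So they have preimages in the same part with probability at most $\frac{n'-1}{N-2}\le\frac1d$, the last because $d(n'-1)\le dn'-2$. By properness each vertex lies in at most one clique of each colour, so $\sum_S|S|\le kN$; moreover $|S|\le\frac{2\ln N}{\ln(1/p)}\le\frac{2\ln n}b\le(\ln n)^2$, $k\le N$ and $d\ge(\ln n)^{A+9}$. So the expected contribution of discarded cliques is at most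
$$\mathbb E\sum_S|S|\cdot\frac{|S|}N\cdot\binom{|S|}2\frac1d\le\frac{(\ln n)^6k}d\le N(\ln n)^{-A-3} .$$
Finally $4N(\ln N)^{-2A-4}\le4\cdot2^{2A+4}N(\ln n)^{-2A-4}$ and $2A+4\ge A+5$. The sum of the two parts is at most $N(\ln n)^{-A-5/2}$ for large $n$. $\square$

**Step 3 (concentration at each vertex).** Now independence pays. Fix $v\in V_x$. Exactly $\gamma$ lines pass through $x$, one per parallel class, and every cross edge at $v$ lies in $V_\ell$ for exactly one of them. The corresponding $Y_{\ell,v}\in[0,N]$ are independent, and by Lemma 10 their total mean is at most $\gamma N(\ln n)^{-A-5/2}\le2n^+(\ln n)^{-A-5/2}\le\theta:=n^+(\ln n)^{-A-2}$. By Hoeffding,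
$$\Pr\Bigl(\sum_{\ell\ni x}Y_{\ell,v}>2\theta\Bigr)\le\exp\Bigl(-\frac{2\theta^2}{\gamma N^2}\Bigr)\le\exp\Bigl(-\frac{n^+}{N(\ln n)^{2A+4}}\Bigr)\le e^{-n^{\varepsilon/2}},$$
as $\gamma N\le2n^+$ and $n^+/N=L/d\ge n^\varepsilon/d^2$. Take a union over the at most $2n$ vertices. With probability at least $1-2ne^{-n^{\varepsilon/2}}$, the graph formed by all uncovered cross edges and all edges of $G$ inside parts has maximum degree at most $2\theta+n'\le3n(\ln n)^{-A-2}$, since $n'\le dn^{1-\varepsilon}+1$. By Vizing's theorem its edges, as cliques of order $2$, need at most $3n(\ln n)^{-A-2}+1$ further colours.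

**Step 4 (counting colours).** Lines in one parallel class have disjoint vertex sets, so they share one palette of $k(N)$ colours; different classes use different palettes. Hence, with $\ln N\ge(1-\varepsilon)\ln n$,
$$cc'(G)\le\gamma k(N)+3n(\ln n)^{-A-2}+1\le\frac d{d-1}\,n^+\,\frac{(1-\varepsilon)^{-4}H(p)}{2(1-\varepsilon)\ln n}+3n(\ln n)^{-A-2}+1$$
$$\le(1+o(1))(1-\varepsilon)^{-5}\frac{nH(p)}{2\ln n},$$
because $\frac{nH(p)}{\ln n}\ge n(\ln n)^{-A-1}$ dominates the additive terms. Choosing $\varepsilon$ small in terms of $\varepsilon_0$ gives $cc'\le(1+\varepsilon_0)\frac{nH(p)}{2\ln n}$ with failure probability at most $2ne^{-n^{\varepsilon/2}}$. The auxiliary randomness (virtual edges, bijections, the procedure) only serves to exhibit a covering: whenever the construction succeeds, $cc'(G)$ is bounded, so the failure probability of the construction bounds the probability that $cc'(G)$ is too large.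

Together with Section 3, whose failure probability is at most $3e^{-n}$, this proves the concentration statement of Theorem 2, for instance with $c=\varepsilon/3$, and hence Theorem 1. $\square$

## 14. Expectation and the uniform model $G_{n,M}$

**Step 1 (expectation).** We check that rare events do not matter. Always $0\le cc'\le N_2$: take single edges as cliques, all coloured differently. For every fixed $\varepsilon_0$ the failure probability is at most $e^{-n^c}$, and $N_2e^{-n^c}=o(nH(p)/\ln n)$. So $\mathbb E\,cc'(G_{n,p})$ lies within a factor $1\pm(\varepsilon_0+o(1))$ of $\frac{nH(p)}{2\ln n}$ for every $\varepsilon_0$.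

**Step 2 (upper bound for $G_{n,M}$).** We transfer the upper bound by conditioning. Let $p=M/N_2$ be in the range. Then $M$ is a mode of the binomial law of $e(G_{n,p})$, which has $N_2+1$ possible values, so $\Pr(e(G_{n,p})=M)\ge\frac1{N_2+1}$. Given $e(G_{n,p})=M$, the graph is $G_{n,M}$. So the probability that $cc'(G_{n,M})>(1+\varepsilon_0)\frac{nH(p)}{2\ln n}$ is at most $(N_2+1)e^{-n^c}\to0$. The lower bound for $G_{n,M}$ is Step 5 of Section 3, and the Bell-number bound is Step 4 of Section 3. This completes the proof of Theorem 2. $\square$
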